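# Invisible deformations of a metric and the linearized hyperbolic Dirichlet-to-Neumann map

## 1. A string whose middle is stretched

Put on the real line the metric $g_s=(1+s\,m(x))\,dx^2$, where $m\in C_0^\infty((0,1))$ and $s$ is a small parameter. The arc length measured from $0$ is
$$y_s(x)=\int_0^x\sqrt{1+s\,m(r)}\,dr ,$$
and the Laplacian of $g_s$ is $\partial^2/\partial y_s^2$. A source located in $x<0$ and active only at times $t>0$ sends a wave to the right. On the unperturbed string this wave is $u=\varphi(t-x)$ for $x\ge0$, with $\varphi$ smooth and zero on $(-\infty,0]$. On the string $g_s$ the same source produces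
$$u_s=\varphi(t-y_s(x)),\qquad x\ge 0 ,$$
because this solves the wave equation of $g_s$, vanishes for $t\le 0$, and agrees with $\varphi(t-x)$ near $x=0$, where $y_s(x)=x$; to the left of $0$ nothing changes. Now differentiate at $s=0$. With $M(x)=\int_0^xm$ we have $\frac{d}{ds}\big|_0y_s=\frac12M$, so the first variation of the wave is
$$v=-\tfrac12M(x)\,\varphi'(t-x),\quad x\ge0,\qquad v=0,\quad x\le 0 .$$

Suppose we listen at the points $x\ge1$ during $0<t<T$. There $v=-\frac12M(1)\varphi'(t-x)$.

If $T\le1$, then $t-x<0$, so $v=0$ there: we hear nothing, whatever $m$ is. If $T>1$, we can choose $\varphi$ with $\varphi'\ne0$ at some point of $(0,T-1)$, so we hear nothing for all $\varphi$ exactly when $M(1)=0$. In that case $M$ vanishes near $0$ and from a point before $1$ onwards, so $X=\frac12M\,\partial_x$ is a smooth vector field supported in $(0,1)$, and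
$$L_X(dx^2)=2\cdot\tfrac12M'\,dx^2=m\,dx^2,\qquad v=X u .$$
Sources on the right behave in the same way: a wave $\varphi(t+x-1)$, $x\le1$, becomes $\varphi(t-y_s(1)+y_s(x))$, its first variation is $-\frac12(M(1)-M(x))\varphi'(t+x-1)$, and for $M(1)=0$ this is again $Xu$.

So on the string, for $T>1$, the inaudible deformations are exactly the Lie derivatives $L_Xg$ with $X$ supported in $[0,1]$. These have a reason to be inaudible: they come from moving the points of $(0,1)$ around. When such a deformation acts, the wave changes by $v=Xu$. The requirement $T>1$ says that no segment of length $T$ fits inside $[0,1]$.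

The question of this lecture is whether the same is true in dimension $n\ge2$, for an arbitrary metric.

## 2. The linearized map, its obvious kernel, and the statements

Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be a bounded domain with smooth boundary, and let $\mathcal M$ be the set of Riemannian metrics on $\mathbb R^n$ that equal the euclidean metric $\boldsymbol e$ outside $\Omega$. Fix $T>0$, $g\in\mathcal M$, and put $\Gamma=\partial\Omega\times(0,T)$. All functions are real unless we say otherwise, $\Delta=\Delta_g$, $\square=\partial_t^2-\Delta$, indices are raised with $g$, $d$ is the Riemannian distance, and $(\cdot,\cdot)$ is the inner product of $L^2(v_g)$, where $v_g$ is the volume element.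

**Definition (hyperbolic Dirichlet-to-Neumann map).** For $f\in C_0^\infty(\Gamma)$ let $u$ solve
$$\square u=0\ \text{in }\Omega\times(0,T),\qquad u=f\ \text{on }\Gamma,\qquad u=\partial_tu=0\ \text{at }t=0,$$
and put $\Lambda_gf=\partial_{\nu_g}u|_\Gamma$, with $\nu_g$ the $g$-outward unit normal.

If $\psi$ is a diffeomorphism of $\bar\Omega$ that is the identity on $\partial\Omega$, then $\Lambda_{\psi^*g}=\Lambda_g$. The infinitesimal form of $\psi\mapsto\psi^*g$ at the identity is
$$A_g'(X)=g(\nabla X,\cdot)+g(\cdot,\nabla X)=L_Xg,\qquad X\in\Gamma_0(T\bar\Omega),$$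
where $\Gamma_0(T\bar\Omega)$ is the space of smooth vector fields on $\bar\Omega$ vanishing on $\partial\Omega$. The infinitesimal deformations of $g$ form the space $\Gamma_0(S^2\bar\Omega)$ of smooth symmetric 2-tensors on $\mathbb R^n$ supported in $\bar\Omega$. Such an $m$ vanishes to infinite order on $\partial\Omega$, since every boundary point is a limit of interior points of the complement of $\bar\Omega$.

To pick one representative from each class modulo $L_Xg$, use the inner products
$$\langle X,Y\rangle=\int_{\bar\Omega}g(X,Y)\,v_g,\qquad\langle\langle m,l\rangle\rangle=\frac1n\int_{\bar\Omega}\operatorname{tr}(\hat m\circ\hat l)\,v_g,\qquad g(\hat mu,v)=m(u,v).$$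
Since $\operatorname{tr}(\hat m\circ\hat l)=m^{ij}l_{ij}$, integration by parts gives
$$\langle\langle L_Xg,m\rangle\rangle=\frac2n\int m^{ij}\nabla_iX_j\,v_g=-\frac2n\int X_j\nabla_im^{ij}\,v_g ,$$
so $(A_g')^*m=-\frac2n(\operatorname{div}m)^\sharp$. The condition $(A_g')^*m=0$ means that $m$ is divergence free. For example, for $g=\boldsymbol e$ and $\varphi\in C_0^\infty(\Omega)$ the tensor
$$m=\nabla^2\varphi-(\Delta\varphi)\,\boldsymbol e\tag{2.1}$$
is divergence free: $\partial_i(\partial_i\partial_j\varphi-\delta_{ij}\Delta\varphi)=\partial_j\Delta\varphi-\partial_j\Delta\varphi=0$.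

**Linearization of the Laplacian.** Put $\Delta_m'=\frac{d}{ds}\big|_0\Delta_{g+sm}$. In $\Delta_gu=|g|^{-1/2}\partial_i(|g|^{1/2}g^{ij}\partial_ju)$ the derivative of $|g|^{1/2}$ is $\frac12(\operatorname{tr}m)|g|^{1/2}$ and that of $g^{ij}$ is $-m^{ij}$. Hence
$$\Delta_m'u+\tfrac12(\operatorname{tr}m)\Delta u=\operatorname{div}\big(\tfrac12(\operatorname{tr}m)\nabla u-\hat m\nabla u\big).\tag{2.2}$$
Two consequences will be used. The operator $\Delta_m'+\frac12(\operatorname{tr}m)\Delta$ is formally self-adjoint, being in divergence form with symmetric coefficients. And the second order part of $\Delta_m'$ is $-m^{ij}\partial_i\partial_j$, because the two contributions $\mp\frac12(\operatorname{tr}m)g^{ij}\partial_i\partial_j$ cancel.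

Next, let $\psi_s$ be the flow of a vector field $X$. Differentiating $\Delta_{\psi_s^*g}\psi_s^*=\psi_s^*\Delta_g$ at $s=0$ gives $\Delta'_{L_Xg}+\Delta X=X\Delta$, that is,
$$\Delta'_{L_Xg}=[X,\Delta].\tag{2.3}$$

**Linearization of $\Lambda_g$.** Let $u_s$ be the solution for $g+sm$ with the same $f$, and $v=\frac{d}{ds}\big|_0u_s$. Since $m=0$ on $\partial\Omega$, the normal does not vary, so
$$\Lambda_g'(m)f=\partial_{\nu_g}v|_\Gamma,\qquad \square v=\Delta_m'u\ \text{in }\Omega\times(0,T),\quad v|_\Gamma=0,\quad v=\partial_tv=0\ \text{at }t=0.\tag{2.4}$$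
Both $u$ and $v$ are smooth up to the boundary, because $f$ and the source vanish near $t=0$. As a check on the string, (2.2) reads $\Delta'_mu=-mu''-\frac12m'u'=-m\varphi''+\frac12m'\varphi'$ for $u=\varphi(t-x)$, and $\square(-\frac12M\varphi'(t-x))=-M'\varphi''+\frac12M''\varphi'$, which is the same.

**Conjecture.** *Let $m\in\Gamma_0(S^2\bar\Omega)$ and assume that a) $\Lambda_g'(m)=0$, b) $(A_g')^*(m)=0$, and c) $\operatorname{diam}_g(\Omega)<T$ is sufficiently small that the exponential map for $g$ is a global diffeomorphism in $\bar\Omega$. Then $m$ is identically zero.*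

It is known (Cardoso and Mendoza) that this holds if $n\ge2$ and $g=\boldsymbol e$, and also if $n=2$ and $g$ is near $\boldsymbol e$ in the $C^3$ topology. We shall prove the conjecture. The only consequence of c) that we use is the following condition.

**Condition (G).** *Every $g$-geodesic segment of $(\mathbb R^n,g)$ contained in $\bar\Omega$ has length $<T$.*

For a euclidean ball of radius $R$ this says $T>2R$. Convexity is not needed: for the euclidean annulus $1<|x|<2$ a segment in the closure lies on a line at distance $p$ from the origin; its length is at most $2\sqrt{4-p^2}\le2\sqrt3$ if $p\ge1$, and at most $\sqrt{4-p^2}-\sqrt{1-p^2}\le\sqrt3$ if $p<1$. So there (G) says $T>2\sqrt3$.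

**Theorem 1.** *Let $n\ge2$, let $\Omega$ and $g\in\mathcal M$ be as above, and assume (G). Then*
$$\ker\Lambda_g'=\{L_Xg:\ X\in C^\infty(\mathbb R^n;T\mathbb R^n),\ \operatorname{supp}X\subset\bar\Omega\}.$$
*If moreover $(A_g')^*m=0$ and $\Lambda_g'(m)=0$, then $m=0$. Since c) implies (G) (Section 11), the conjecture holds.*

**Theorem 2.** *Let $(M,g)$ be a closed connected Riemannian manifold of dimension $n\ge2$ and $O\subset M$ open, nonempty, such that no geodesic segment of length $T$ is contained in $M\setminus O$. Let $m$ be a smooth symmetric 2-tensor vanishing on $O$. For $F\in C_0^\infty(O\times(0,T))$ let $u^F,v^F$ be the solutions, zero for $t\le0$, of $\square u^F=F$ and $\square v^F=\Delta_m'u^F$ on $M\times\mathbb R$. Then*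
$$v^F=0\ \text{ on }O\times(0,T)\ \text{ for all such }F\tag{H}$$
*if and only if $m=L_Xg$ for a smooth vector field $X$ on $M$ vanishing on $O$.*

**Theorem 3.** *Let $\rho=\max_{x\in\bar\Omega}d(x,\partial\Omega)$. If $T<2\rho$, there is an infinite dimensional space of $m\in\Gamma_0(S^2\bar\Omega)$ with $\Lambda_g'(m)=0$ and $(A_g')^*m=0$. Also, $\ker\Lambda_g'$ then contains tensors $\varphi g$ not of the form $L_Xg$, $X\in\Gamma_0(T\bar\Omega)$.*

So (G) suffices and $T\ge2\rho$ is necessary. For the euclidean ball the two thresholds are the same number, $\operatorname{diam}\Omega=2\rho$. The range of $T$ between them for general $(\Omega,g)$ is not settled here; in the annulus it is the range from $2\rho=1$ to $2\sqrt3$.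

## 3. From the boundary of $\Omega$ to the inside of a torus

On the boundary of $\Omega$ we must deal with a mixed problem. It is more convenient to place sources outside $\bar\Omega$ and listen outside $\bar\Omega$. Choose $L$ so large that $\bar\Omega$ lies in the interior of a period cube of $\mathbb R^n/(L\mathbb Z)^n$. The metric $g$ defines a metric on this torus, flat outside $\bar\Omega$. Extend $m$ by $0$.

**Lemma 3.1.** *Let $N$ be $\mathbb R^n$ or the torus $\mathbb R^n/(L\mathbb Z)^n$. Let $u\in C^\infty(\bar\Omega\times(-\infty,T))$ satisfy $\square u=0$, and $u=0$ for $t\le\delta$ with some $\delta>0$. Let $v$ solve $\square v=\Delta_m'u$ on $N\times(-\infty,T)$, $v=0$ for $t\le0$, where the source is extended by $0$ outside $\bar\Omega$. If $\Lambda_g'(m)=0$, then $v=0$ on $(N\setminus\bar\Omega)\times(0,T)$.*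

*Proof.* The extended source is smooth since $m$ vanishes to infinite order on $\partial\Omega$. Let $0<T'<T$, and let $\chi\in C^\infty(\mathbb R)$ with $\chi=1$ for $t\le T'$ and $\chi=0$ near $T$. Then $f=\chi u|_\Gamma\in C_0^\infty(\Gamma)$, and by uniqueness the solution $\tilde u$ of the Dirichlet problem with datum $f$ equals $u$ for $t\le T'$. Let $\tilde v$ be the solution of (2.4) belonging to $\tilde u$. On $\Gamma$ both $\tilde v=0$ and $\partial_\nu\tilde v=\Lambda_g'(m)f=0$. Let $V$ be the extension of $\tilde v$ by $0$ to $N\setminus\bar\Omega$ and to $t\le 0$ (note $\tilde v=0$ near $t=0$). For $\theta\in C_0^\infty(N\times(-\infty,T'))$, Green's formula gives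
$$\int V\,\square\theta=\int_{\Omega\times(0,T')}\theta\,\square\tilde v+\int_{\partial\Omega\times(0,T')}(\theta\,\partial_\nu\tilde v-\tilde v\,\partial_\nu\theta)=\int\theta\,\Delta_m'u .$$
So $\square V=\Delta_m'u$ in the sense of distributions on $N\times(-\infty,T')$, with $V$ continuous and zero for $t\le0$.

The difference $w=V-v$ is continuous, zero for $t\le0$, and $\square w=0$. Given $\eta\in C_0^\infty(N\times(-\infty,T'))$, let $\theta$ solve $\square\theta=\eta$ with $\theta=0$ for $t$ near $T'$. At each time its support is compact by finite speed, and its values at $t<0$ do not matter because $w=0$ there, so we may cut it off. Then $\int w\eta=\int w\,\square\theta=0$. Hence $w=0$, and $v=V=0$ on $(N\setminus\bar\Omega)\times(0,T')$. Let $T'\uparrow T$. $\square$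

**Proof of Theorem 1 from Theorem 2.** Let $M=\mathbb R^n/(L\mathbb Z)^n$ and $O=M\setminus\bar\Omega$. Then $M\setminus O=\bar\Omega$, and a neighborhood of $\bar\Omega$ in $M$ is isometric to one in $\mathbb R^n$. So (G) is exactly the geodesic hypothesis of Theorem 2.

Let $\Lambda_g'(m)=0$. For $F\in C_0^\infty(O\times(0,T))$ the wave $u^F$ satisfies $\square u^F=0$ near $\bar\Omega$ and vanishes for $t$ near $0$ and before. Lemma 3.1 with $N=M$ gives $v^F=0$ on $O\times(0,T)$, which is (H). By Theorem 2, $m=L_Xg$ with $X=0$ on $O$. Thus $\operatorname{supp}X\subset\bar\Omega$, and $X=0$ on $\partial\Omega\subset\bar O$, so $X\in\Gamma_0(T\bar\Omega)$.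

Conversely, let $m=L_Xg$ with $\operatorname{supp}X\subset\bar\Omega$. Then $v=Xu$ satisfies $\square v=\square Xu-X\square u=[X,\Delta]u=\Delta_m'u$ by (2.3), has zero initial data, and vanishes to infinite order on $\Gamma$. So it is the solution of (2.4), and $\Lambda_g'(m)f=\partial_\nu v|_\Gamma=0$.

Finally, if $\Lambda_g'(m)=0$ and $(A_g')^*m=0$, then with $X$ as above
$$\langle\langle m,m\rangle\rangle=\langle\langle A_g'X,m\rangle\rangle=\langle X,(A_g')^*m\rangle=0 ,$$
without boundary terms because $X=0$ on $\partial\Omega$. Since $\operatorname{tr}(\hat m\circ\hat m)=|m|_g^2$, we get $m=0$. $\square$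

What remains is Theorem 2, in which only the implication from (H) to $m=L_Xg$ is hard. The other implication is again (2.3): if $m=L_Xg$ with $X=0$ on $O$, then $\square(Xu^F)=X F+[X,\Delta]u^F=\Delta_m'u^F$, because $XF=0$. So $v^F=Xu^F$, which vanishes on $O$.

## 4. Plane waves, and the linearity that they do not give

The string suggests sending in waves of high frequency. Let us do this for $g=\boldsymbol e$, $\Omega$ convex, $T>\operatorname{diam}\Omega$, and $\Lambda_{\boldsymbol e}'(m)=0$. Fix a unit vector $\omega$, put $s_0=-\min_{\bar\Omega}x\cdot\omega$, choose $\chi\in C_0^\infty((s_0,\infty))$, and let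
$$u=\varphi(t-x\cdot\omega),\qquad\varphi(s)=\chi(s)e^{i\lambda s},\quad\lambda\ge1 .$$
On $\bar\Omega$ this vanishes for $t\le\delta$ with some $\delta>0$. Lemma 3.1 with $N=\mathbb R^n$, applied to real and imaginary parts, says that the corresponding $v$ vanishes outside $\bar\Omega$ for $t<T$. By (2.2), $\Delta_m'u=-m(\omega,\omega)\varphi''+b\,\varphi'$ with a smooth $b$ supported in $\bar\Omega$, where $\varphi$ and its derivatives are evaluated at $t-x\cdot\omega$. For any smooth $A(x)$,
$$\square\big(A\,\varphi'\big)=2(\omega\cdot\nabla A)\,\varphi''-(\Delta A)\,\varphi' .$$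
So define $A$ and $A_1$ by
$$2\,\omega\cdot\nabla A=-m(\omega,\omega),\qquad 2\,\omega\cdot\nabla A_1=b+\Delta A,\qquad A=A_1=0\ \text{before the line enters }\bar\Omega .$$
In particular
$$A(x,\omega)=-\tfrac12\int_{-\infty}^0m_{x+s\omega}(\omega,\omega)\,ds.\tag{4.1}$$
Then $w=v-A\varphi'-A_1\varphi$ satisfies $\square w=(\Delta A_1)\varphi$ and $w=0$ for $t\le0$. On $0\le t\le T$ the source is bounded independently of $\lambda$ and supported in a fixed bounded set, so $\|w(t)\|_{L^2}\le\int_0^t(t-s)\|(\Delta A_1)\varphi\|_{L^2}ds\le C$. Outside $\bar\Omega$ we have $v=0$, so $A\varphi'=-A_1\varphi-w$ is bounded in $L^2$ there, while $\varphi'=i\lambda\varphi+\chi'e^{i\lambda s}$. Dividing by $\lambda\to\infty$, we get $A(x,\omega)\chi(t-x\cdot\omega)=0$ for $x\notin\bar\Omega$, $t<T$. A point $x$ just behind the exit point of a line has $x\cdot\omega+s_0=x\cdot\omega-\min_{\bar\Omega}y\cdot\omega<T$, since $\operatorname{diam}\Omega<T$. So $t$ and $\chi$ can be chosen with $\chi(t-x\cdot\omega)\neq0$, and $A(x,\omega)=0$. Hence the integrals of $m(\omega,\omega)$ over all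 lines in direction $\omega$ vanish.

What is missing is the vector field. If
$$A(x,\omega)=-X(x)\cdot\omega,\quad\text{linear in }\omega,\tag{4.2}$$
then $2\,\omega\cdot\nabla A=-m(\omega,\omega)$ reads $m(\omega,\omega)=2\,\omega_i\omega_j\partial_iX_j=(L_X\boldsymbol e)(\omega,\omega)$, and we are done. Conversely, if $m=L_X\boldsymbol e$ with $X$ supported in $\bar\Omega$, then (4.1) gives (4.2). So everything depends on linearity in $\omega$. We do know that $A$ is odd: since the integral over the whole line vanishes, $A(x,-\omega)=-\frac12\int_0^\infty m_{x+s\omega}(\omega,\omega)ds=-A(x,\omega)$. For the string, $\omega\in\{1,-1\}$, and an odd function on two points is linear; this is why Section 1 ended well. For $n\ge2$ an odd function of $\omega$, such as $\omega_1^3$, need not be linear, and the transport equation runs along one line at a time and never compares two directions at the same point. At this point the leading order computation stops. When $g$ varies, even the explicit lines and plane waves are lost.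

Read (4.1) differently. Since $\nabla u\approx-i\lambda\omega u$ and $v\approx i\lambda Au$ to leading order, $A$ behaves like the symbol of an operator that maps $u$ to $v$. Symbols of differential operators are polynomial in the covector. So if there is an operator $K$ with
$$K:\ u^F(T/2)\longmapsto v^F(T/2)\ (+\text{ a correction of order }0),$$
acting on functions of $x$ alone, and if $K$ is a differential operator, polynomial dependence on the covector is automatic, and only the degree is left to determine. A linear operator on $C^\infty$ that does not increase supports is a differential operator by Peetre's theorem. We therefore have to show that every smooth function on $M$ is of the form $u^F(T/2)$ (Section 7), that $v^F(T/2)$ depends only on $u^F(T/2)$ (Sections 6 and 8), that $K$ does not increase supports (Section 9), and that its order is at most one (Section 10).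

## 5. Propagators, finite speed and unique continuation

From here until the end of Section 10 we are in the setting of Theorem 2 and assume (H). Put $T_0=T/2$. For $(x,\xi)\in S^*M$ let $\gamma_{x,\xi}$ be the unit speed geodesic starting at $x$ in direction $\xi^\sharp$.

**Every geodesic meets $O$ in time less than $T_0$.** If $\gamma_{x,\xi}(t)\notin O$ for all $|t|<T_0$, then, $M\setminus O$ being closed, $\gamma_{x,\xi}([-T_0,T_0])$ is a segment of length $T$ in $M\setminus O$, which is excluded. Since $O$ is open, we find for each $(x,\xi)$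
$$t\ \text{ with }\ 0<|t|<T_0,\quad\gamma_{x,\xi}(t)\in O,\qquad\text{and in particular}\quad d(x,O)<T_0\ \text{ for all }x\in M.\tag{5.1}$$

**Propagator.** Let $\Lambda=\sqrt{-\Delta}$ and $S(t)=\sin(t\Lambda)/\Lambda$, understood as multiplication by $t$ on constants. By Duhamel's formula, for $F\in C_0^\infty(O\times(0,T_0))$,
$$u^F(T_0)=\int_0^{T_0}S(T_0-t)F(t)\,dt .$$
For $h\in L^2(M)$ put $\psi_h(t)=S(T_0-t)h$. Then $\square\psi_h=0$, $\psi_h$ is odd about $t=T_0$, $\partial_t\psi_h(T_0)=-h$, and since $S$ is symmetric,
$$(u^F(T_0),h)=\int_0^{T_0}(F(t),\psi_h(t))\,dt.\tag{5.2}$$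

**Finite speed.** A solution of $\square u=F$, zero for $t\le0$, is supported in the set of $(x,t)$ for which there is $(y,s)\in\operatorname{supp}F$ with $s\le t$ and $d(x,y)\le t-s$. By the triangle inequality the same holds for $v^F$, whose source is supported in $\operatorname{supp}u^F$.

**Unique continuation.** For $B\subset M$ put $M(B,\tau)=\{x:d(x,B)<\tau\}$. We use the following theorem of D. Tataru, Comm. PDE 20 (1995) 855–884; see also Robbiano–Zuily, Invent. Math. 131 (1998). *If $\psi$ is smooth, $\square\psi=0$ on $M\times(t_0-\tau,t_0+\tau)$, and $\psi=0$ on $B\times(t_0-\tau,t_0+\tau)$ with $B$ open, then $\psi=0$ on $\{(x,t):d(x,B)<\tau-|t-t_0|\}$; in particular $\psi(t_0)=\partial_t\psi(t_0)=0$ on $M(B,\tau)$.*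

The next lemma turns it into a density statement: controls in $B$ during the last $\tau$ time units before $T_0$ reach everything within distance $\tau$ of $B$, up to closure.

**Lemma 5.1.** *Let $B\subset O$ be open, $0<\tau\le T_0$ and $h\in L^2(M)$.*

*(i) If $\psi_h=0$ on $B\times(T_0-\tau,T_0)$, then $h=0$ on $M(B,\tau)$.*

*(ii) If $(h,u^F(T_0))=0$ for all $F\in C_0^\infty(B\times(T_0-\tau,T_0))$, then $h=0$ on $M(B,\tau)$.*

*Proof.* (i) Since $\psi_h$ is odd about $T_0$, it vanishes on $B\times(T_0-\tau,T_0+\tau)$. Let $\psi_\varepsilon$ be its mollification in $t$ by an even kernel $\rho_\varepsilon$ supported in $[-\varepsilon,\varepsilon]$. As $\psi_h\in C(\mathbb R;H^1)$, all $t$-derivatives of $\psi_\varepsilon$ lie in $C(\mathbb R;H^1)$. Since $\Delta\psi_\varepsilon=\partial_t^2\psi_\varepsilon$, elliptic regularity raises the regularity in $x$ by two, repeatedly, so $\psi_\varepsilon$ is smooth. It solves the wave equation and vanishes on $B\times(T_0-\tau+\varepsilon,T_0+\tau-\varepsilon)$. By unique continuation $\partial_t\psi_\varepsilon(T_0)=0$ on $M(B,\tau-\varepsilon)$.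 As $\varepsilon\to0$, $\partial_t\psi_\varepsilon(T_0)=-\int\rho_\varepsilon(s)\cos(s\Lambda)h\,ds\to-h$ in $L^2$, so $h=0$ on $M(B,\tau)$.

(ii) By (5.2) the hypothesis says $\psi_h=0$ on $B\times(T_0-\tau,T_0)$. Apply (i). $\square$

## 6. A bilinear identity at time $T/2$

The purpose of this section is to relate $v^F(T_0)$ to $u^G(T_0)$ without knowing $m$. All the information in (H), up to time $T$, is used to get a statement at half that time.

**Proposition 6.1.** *For $F,G\in C_0^\infty(O\times(0,T_0))$,*
$$(v^F(T_0),u^G(T_0))+(u^F(T_0),v^G(T_0))+\tfrac12\big((\operatorname{tr}m)\,u^F(T_0),u^G(T_0)\big)=0.\tag{6.1}$$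

*Proof.* Use two independent times. For $0\le t,s<T$ let
$$b(t,s)=(v^F(t),u^G(s))+(u^F(t),v^G(s))+\tfrac12((\operatorname{tr}m)u^F(t),u^G(s)).$$

**Step 1.** We show that $b$ solves the one-dimensional wave equation. Insert $\partial_t^2u^F=\Delta u^F+F$ and $\partial_t^2v^F=\Delta v^F+\Delta_m'u^F$, and the same for $G$ in the variable $s$. A term containing $F(t)$ is paired with $v^G(s)$ or with $(\operatorname{tr}m)u^G(s)$. Both vanish on $O$, the first by (H), while $F(t)$ is supported in $O$; so such terms are zero. The same holds for $G$. Thus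
$$\partial_t^2b=(\Delta v^F+\Delta_m'u^F,u^G)+(\Delta u^F,v^G)+\tfrac12((\operatorname{tr}m)\Delta u^F,u^G),$$
$$\partial_s^2b=(v^F,\Delta u^G)+(u^F,\Delta v^G+\Delta_m'u^G)+\tfrac12(u^F,(\operatorname{tr}m)\Delta u^G).$$
Since $\Delta$ is symmetric, the terms with $v^F$ and $v^G$ agree. Since $\Delta_m'+\frac12(\operatorname{tr}m)\Delta$ is symmetric by (2.2), the others agree too. Hence $(\partial_t^2-\partial_s^2)b=0$ on $(0,T)^2$.

**Step 2.** We show that $b(T_0,T_0)=0$. For some small $\varepsilon>0$, $u^G$ and $v^G$ vanish for $s\le\varepsilon$, so $b=0$ for $s\le\varepsilon$. Consider the triangle with apex $(t,s)=(T_0,T_0)$ and base $\{s=\varepsilon/2,\ \varepsilon/2\le t\le T-\varepsilon/2\}$, which lies in $(0,T)^2$. The function $p=(\partial_t+\partial_s)b$ satisfies $(\partial_t-\partial_s)p=0$, so it is constant along the direction $(1,-1)$. Following this direction from a point of the triangle we stay in the triangle and arrive at the base, where $p=0$. So $p=0$ in the triangle, and $b$ is constant along $(-1,-1)$; following this direction we arrive at the base,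 where $b=0$. $\square$

## 7. Every smooth function is reached by a smooth source

**Proposition 7.1.** *For every $w\in C^\infty(M)$ there is $F\in C_0^\infty(O\times(0,T_0))$ with $u^F(T_0)=w$ on $M$.*

The plan is to use sources of the special form $F=\chi^2\psi_h$, for which $h\mapsto u^F(T_0)$ is a nonnegative symmetric operator, and to show that for a good cutoff $\chi$ this operator is an elliptic pseudodifferential operator without kernel. Write $\Psi^k$ for the classical pseudodifferential operators of order $k$ on $M$. We use the textbook facts: $\Psi^k\Psi^l\subset\Psi^{k+l}$; for scalar operators $[\Psi^k,\Psi^l]\subset\Psi^{k+l-1}$ with principal symbol $\frac1i\{a,b\}$, where $\{a,b\}=\partial_\xi a\,\partial_xb-\partial_xa\,\partial_\xi b$; operators in $\Psi^k$ map $H^s$ to $H^{s-k}$; an operator that maps $H^{-r}$ to $H^r$ for every $r$ has a smooth kernel and is called smoothing; an elliptic operator on $M$ is Fredholm, its kernel is a finite dimensional subspace of $C^\infty(M)$, and elliptic regularity holds. In this section operators act on complex valued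 functions.

**Step 1.** We set up the operators. Choose compact sets $K_1\subset K_2\subset\cdots$ with $K_j\subset\operatorname{int}K_{j+1}$ and $\bigcup K_j=O\times(0,T_0)$, and $\chi_j\in C_0^\infty(\operatorname{int}K_{j+1})$ with $0\le\chi_j\le1$ and $\chi_j=1$ on $K_j$. Put $a_j(\tau)=\chi_j(\cdot,T_0-\tau)^2$ and
$$N_jh=\int_0^{T_0}S(\tau)\,a_j(\tau)\,S(\tau)h\,d\tau.\tag{7.1}$$
Substituting $\tau=T_0-t$ in Duhamel's formula gives $N_jh=u^F(T_0)$ with $F=\chi_j^2\psi_h$. If $h$ is smooth, so is $\psi_h$, and $F\in C_0^\infty(O\times(0,T_0))$. The operator $N_j$ is symmetric, and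
$$(N_jh,h)=\int_0^{T_0}\|\chi_j\psi_h(t)\|^2\,dt.\tag{7.2}$$

**Step 2.** We isolate constants and expand the sines. Let $\Pi$ be the orthogonal projection on constants. The operator $-\Delta+\Pi$ is elliptic and positive, so by Seeley its powers are pseudodifferential, and
$$\Lambda=(-\Delta+\Pi)^{1/2}-\Pi\in\Psi^1,\qquad\Lambda_0^{-1}:=(-\Delta+\Pi)^{-1/2}-\Pi\in\Psi^{-1}.$$
$\Lambda_0^{-1}$ is zero on constants and inverts $\Lambda$ on their orthogonal complement, so $\Lambda\Lambda_0^{-1}=1-\Pi$ and $S(\tau)=\sin(\tau\Lambda)\Lambda_0^{-1}+\tau\Pi$. Terms of $N_j$ that contain a factor $\Pi$ have smooth kernels, because $S(\tau)$ and $\sin(\tau\Lambda)\Lambda_0^{-1}$ preserve $C^\infty(M)$. With $\sin(\tau\Lambda)=\frac1{2i}(e^{i\tau\Lambda}-e^{-i\tau\Lambda})$, modulo smoothing operators,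
$$N_j=\tfrac14\Lambda_0^{-1}\int_0^{T_0}\big(e^{i\tau\Lambda}a_je^{-i\tau\Lambda}+e^{-i\tau\Lambda}a_je^{i\tau\Lambda}-e^{i\tau\Lambda}a_je^{i\tau\Lambda}-e^{-i\tau\Lambda}a_je^{-i\tau\Lambda}\big)d\tau\,\Lambda_0^{-1}.\tag{7.3}$$

**Step 3.** We show that the terms with equal signs are smoothing; this is nonstationary phase. Let $J=\int e^{i\tau\Lambda}a_je^{i\tau\Lambda}d\tau=\int A(\tau)e^{2i\tau\Lambda}d\tau$ with $A(\tau)=e^{i\tau\Lambda}a_j(\tau)e^{-i\tau\Lambda}$. Differentiating, $A^{(k)}(\tau)=e^{i\tau\Lambda}b_k(\tau)e^{-i\tau\Lambda}$ with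
$$b_0=a_j,\qquad b_{k+1}=i[\Lambda,b_k]+\partial_\tau b_k\in\Psi^0,$$
compactly supported in $\tau\in(0,T_0)$. Since $e^{2i\tau\Lambda}(1-\Pi)=\frac{d}{d\tau}\big(e^{2i\tau\Lambda}\big)(2i)^{-1}\Lambda_0^{-1}$, integrating by parts $k$ times gives
$$J(1-\Pi)=(-1)^k\int A^{(k)}(\tau)e^{2i\tau\Lambda}d\tau\,(2i)^{-k}(\Lambda_0^{-1})^k .$$
The operators $e^{\pm i\tau\Lambda}$ are unitary on $H^s$ with the norm $\|(1+\Lambda)^s\cdot\|$, and $b_k(\tau)$ is bounded on $H^s$ uniformly in $\tau$. So $J(1-\Pi)$ maps $H^s$ to $H^{s+k}$ for all $s$ and $k$, and $J\Lambda_0^{-1}=J(1-\Pi)\Lambda_0^{-1}$ is smoothing. The other term with equal signs is treated with $-i$ in place of $i$.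

**Step 4.** We show that the terms with opposite signs are pseudodifferential; this is Egorov's theorem with parameters. Let $Q(\sigma,\tau)=e^{i\sigma\Lambda}a_j(\tau)e^{-i\sigma\Lambda}$, $|\sigma|\le T_0$, so that $\partial_\sigma Q=i[\Lambda,Q]$ and $Q(0,\tau)=a_j(\tau)$. Let $H$ be the Hamilton field of $|\xi|_g$ and $\Phi_\sigma$ its flow on $T^*M\setminus0$, the geodesic flow; it commutes with dilations in $\xi$. The operator $i[\Lambda,\operatorname{Op}(\beta)]$ has principal symbol $\{|\xi|_g,\beta\}=H\beta$, where $\operatorname{Op}$ is a fixed quantization.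

We construct symbols $\beta_k$, homogeneous of degree $-k$ and smooth in $(\sigma,\tau)$, such that $B_k=\operatorname{Op}(\beta_0+\dots+\beta_k)$ satisfies
$$\partial_\sigma B_k-i[\Lambda,B_k]\in\Psi^{-k-1},\qquad B_k|_{\sigma=0}-a_j\in\Psi^{-k-1}.\tag{7.4}$$
For $k=0$ take $\beta_0(\sigma,\tau;x,\xi)=a_j(\tau)$ evaluated at the base point of $\Phi_\sigma(x,\xi)$. Then $\partial_\sigma\beta_0-H\beta_0=0$ and $\beta_0|_{\sigma=0}=a_j(\tau)$, so the symbols of order $0$ in (7.4) vanish. Given $B_k$, let $\epsilon_{k+1}$ and $\delta_{k+1}$ be the principal symbols, of order $-k-1$, of the two operators in (7.4), and solve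
$$\partial_\sigma\beta_{k+1}-H\beta_{k+1}=-\epsilon_{k+1},\qquad\beta_{k+1}|_{\sigma=0}=-\delta_{k+1},$$
that is, $\beta_{k+1}(\sigma)=-\delta_{k+1}\circ\Phi_\sigma-\int_0^\sigma\epsilon_{k+1}(s)\circ\Phi_{\sigma-s}\,ds$. This removes the principal symbols and gives (7.4) for $k+1$. Asymptotic summation yields $B(\sigma,\tau)\in\Psi^0$, smooth in the parameters, with principal symbol $\beta_0$, such that
$$\partial_\sigma B-i[\Lambda,B]=R,\qquad B(0,\tau)-a_j(\tau)=R_0(\tau),$$
where $R$ and $R_0$ are smoothing and smooth in the parameters.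

Compare $B$ with $Q$. For $D=B-Q$ we have $\partial_\sigma(e^{-i\sigma\Lambda}De^{i\sigma\Lambda})=e^{-i\sigma\Lambda}Re^{i\sigma\Lambda}$, hence
$$D(\sigma,\tau)=e^{i\sigma\Lambda}R_0(\tau)e^{-i\sigma\Lambda}+\int_0^\sigma e^{i(\sigma-s)\Lambda}R(s,\tau)e^{-i(\sigma-s)\Lambda}ds .$$
Since $e^{is\Lambda}$ is unitary and strongly continuous on every $H^r$, $D$ is bounded from $H^{-r}$ to $H^r$ uniformly in $(\sigma,\tau)$, for every $r$. So $\int_0^{T_0}Q(\pm\tau,\tau)d\tau=\int_0^{T_0}B(\pm\tau,\tau)d\tau+\text{smoothing}\in\Psi^0$. Together with (7.3) and Step 3, $N_j\in\Psi^{-2}$, and its principal symbol at $(x,\lambda\xi)$, $|\xi|=1$, $\lambda>0$, is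
$$\frac1{4\lambda^2}\int_0^{T_0}\big[a_j(\tau)(\gamma_{x,\xi}(\tau))+a_j(\tau)(\gamma_{x,\xi}(-\tau))\big]\,d\tau.\tag{7.5}$$

**Step 5.** We show that $N_j$ is elliptic for large $j$. By (5.1), for each $(x,\xi)\in S^*M$ there is $t$, $0<|t|<T_0$, with $(\gamma_{x,\xi}(t),T_0-|t|)\in O\times(0,T_0)$. The sets of those $(x,\xi)$ for which such a $t$ exists with this point in $\operatorname{int}K_j$ are open, increase with $j$, and cover the compact set $S^*M$. So there is $j_0$ for which this set is all of $S^*M$. For $j\ge j_0$ the integrand in (7.5) is nonnegative, and near $\tau=|t|$ it is positive because $\chi_j=1$ on $K_j$.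

**Step 6.** We show that $N_j$ is injective for some $j\ge j_0$. By ellipticity $E_j=\ker N_j$ is a finite dimensional subspace of $C^\infty(M)$, and by (7.2) and (7.1), $E_j=\{h\in C^\infty(M):\chi_j\psi_h=0\}$. Since $\chi_{j+1}=1$ on $K_{j+1}\supset\operatorname{supp}\chi_j$, we have $E_{j+1}\subset E_j$. If $h$ lies in all $E_j$, then $\psi_h=0$ on $\bigcup K_j=O\times(0,T_0)$, so by Lemma 5.1(i) (for real and imaginary parts) $h=0$ on $M(O,T_0)$, which is $M$ by (5.1). A decreasing sequence of finite dimensional spaces with intersection zero is eventually zero. Fix $j$ with $E_j=0$.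

**Step 7.** We conclude. The operator $(1+\Lambda)N_j(1+\Lambda)$ is elliptic of order $0$ and self-adjoint on $L^2$. If it annihilates $f\in L^2$, then $f$ is smooth by elliptic regularity, and since $1+\Lambda$ is injective, $(1+\Lambda)f\in E_j=0$ and $f=0$. A self-adjoint Fredholm operator with trivial kernel is bijective on $L^2$, and by elliptic regularity it is bijective on $C^\infty(M)$. As $1+\Lambda$ is bijective on $C^\infty(M)$, so is $N_j$. Given a real $w$, let $h=N_j^{-1}w$. Since $N_j$ maps real functions to real functions, $h$ is real. Then $F=\chi_j^2\psi_h\in C_0^\infty(O\times(0,T_0))$ satisfies $u^F(T_0)=N_jh=w$. $\square$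

## 8. The operator $K$ and its commutator with the Laplacian

If $m=L_Xg$, then $v^F=Xu^F$, and we expect to find $X$. On $L^2(v_g)$ the adjoint of $X$ is $-X-\operatorname{div}X$, so $X+\frac12\operatorname{div}X$ is skew. Since $\operatorname{tr}L_Xg=2\operatorname{div}X$, the natural correction is $\frac14\operatorname{tr}m$.

**Definition (the operator $K$).** For $w\in C^\infty(M)$ put
$$Kw=v^F(T_0)+\tfrac14(\operatorname{tr}m)\,w,\qquad F\in C_0^\infty(O\times(0,T_0)),\quad u^F(T_0)=w .$$

**Step 1.** We check that $K$ is well defined and skew. Such $F$ exist by Proposition 7.1. If two of them give the same $w$, their difference, again called $F$, has $u^F(T_0)=0$, and (6.1) says $(v^F(T_0),u^G(T_0))=0$ for all $G$. By Proposition 7.1, $u^G(T_0)$ runs over all of $C^\infty(M)$, so $v^F(T_0)=0$. Clearly $K$ is linear and real. For $w=u^F(T_0)$, $w'=u^G(T_0)$, the sum $(Kw,w')+(w,Kw')$ is the left side of (6.1). By (H), and since $m=0$ on $O$, $Kw$ vanishes on $O$. So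
$$(Kw,w')=-(w,Kw'),\qquad Kw=0\ \text{on }O.\tag{8.1}$$

**Step 2.** We compute $[K,\Delta]$; this is the only place where $m$ enters explicitly. Let $w=u^F(T_0)$. By uniqueness $\partial_t^2u^F=u^{\partial_t^2F}$ and $\partial_t^2v^F=v^{\partial_t^2F}$. Since $F=0$ near $t=T_0$, $\Delta w=\partial_t^2u^F(T_0)=u^{\partial_t^2F}(T_0)$. So $\partial_t^2F$ is an admissible source for $\Delta w$, and
$$K\Delta w=\partial_t^2v^F(T_0)+\tfrac14(\operatorname{tr}m)\Delta w=\Delta v^F(T_0)+\Delta_m'w+\tfrac14(\operatorname{tr}m)\Delta w .$$
Subtracting $\Delta Kw=\Delta v^F(T_0)+\frac14\Delta((\operatorname{tr}m)w)$ we get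
$$[K,\Delta]=\Delta_m'+\tfrac14[\operatorname{tr}m,\Delta]\quad\text{on }C^\infty(M).\tag{8.2}$$
The right side is a differential operator of order at most $2$ with second order part $-m^{ij}\partial_i\partial_j$, because $[\operatorname{tr}m,\Delta]$ has order at most $1$.

## 9. $K$ does not increase supports

**Step 1.** To separate two points by sources in $O$ we need a point of $O$ that is not equidistant from them.

**Lemma 9.1.** *If $x\ne y$ in $M$, there is $z\in O$ with $d(x,z)\ne d(y,z)$ and $\min(d(x,z),d(y,z))<T_0$.*

*Proof.* The set $O_x=\{z\in O:d(x,z)<T_0\}$ is open, and nonempty by (5.1). If the lemma fails, then $d(x,\cdot)=d(y,\cdot)$ on $O_x$. By Rademacher's theorem choose $z\in O_x\setminus\{x,y\}$ where this Lipschitz function is differentiable. Let $\ell=d(x,z)=d(y,z)>0$ and let $V$ be the gradient at $z$; $|V|\le1$. A unit speed minimizing geodesic $c$ from $z$ to $x$ satisfies $d(x,c(t))=\ell-t$, so $\langle V,c'(0)\rangle=-1$. By the equality case of the Cauchy–Schwarz inequality $c'(0)=-V$, and $x=\exp_z(-\ell V)$. The same argument for $y$ gives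 $y=\exp_z(-\ell V)=x$, a contradiction. $\square$

**Step 2.** We show that $K$ has no influence from a neighborhood of $y$ on a neighborhood of $x$.

**Lemma 9.2.** *If $x\ne y$, there are neighborhoods $U_x$, $U_y$ such that $Kw=0$ on $U_x$ whenever $\operatorname{supp}w\subset U_y$.*

*Proof.* Take $z$ from Lemma 9.1.

Case A: $d(x,z)<d(y,z)$. Then $d(x,z)<T_0$. Choose $\tau$ with $d(x,z)<\tau<\min(d(y,z),T_0)$ and a ball $B\subset O$ about $z$ so small that $d(y,B)>\tau$. Let
$$U_x=\{d(\cdot,z)<\tau\}\subset M(B,\tau),\qquad U_y=\{d(\cdot,B)>\tau\}.$$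
Let $\operatorname{supp}w\subset U_y$ and $F\in C_0^\infty(B\times(T_0-\tau,T_0))$. By finite speed, $u^F(T_0)$ and $v^F(T_0)$ are supported in $M(B,\tau)$, hence so is $Ku^F(T_0)$. By (8.1), $(Kw,u^F(T_0))=-(w,Ku^F(T_0))=0$, since the supports are disjoint. As $F$ is arbitrary, Lemma 5.1(ii) gives $Kw=0$ on $M(B,\tau)\supset U_x$.

Case B: $d(y,z)<d(x,z)$. By Case A with the roles of $x$ and $y$ exchanged there are neighborhoods such that $\operatorname{supp}w'\subset U_x$ implies $Kw'=0$ on $U_y$. If $\operatorname{supp}w\subset U_y$, then $(Kw,w')=-(w,Kw')=0$ for all $w'\in C_0^\infty(U_x)$, so $Kw=0$ on $U_x$. $\square$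

**Step 3.** We pass from two points to supports. Let $x\notin\operatorname{supp}w$. For each $y\in\operatorname{supp}w$ Lemma 9.2 gives a pair of neighborhoods of $x$ and $y$. Cover the compact set $\operatorname{supp}w$ by finitely many of the sets $U_{y_i}$ and write $w=\sum_i\eta_iw$ with a subordinate partition of unity. Each $K(\eta_iw)$ vanishes on a neighborhood of $x$, so $Kw$ vanishes near $x$. Hence $\operatorname{supp}Kw\subset\operatorname{supp}w$.

**Step 4.** We apply Peetre's theorem (Math. Scand. 7 (1959) 211–218; 8 (1960) 116–120): a linear map $C^\infty\to C^\infty$ that does not increase supports is locally a differential operator of finite order with smooth coefficients. No continuity is assumed, which is important here, since none of $K$ has been shown. As $M$ is compact, $K$ is a differential operator of finite order with smooth real coefficients. Since $Kw=0$ on $O$ for all $w$, its coefficients vanish on $O$.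

## 10. $K$ has order one, and $m=L_Xg$

**Step 1.** We bound the order of $K$. Suppose $K$ has order $k\ge2$, with principal symbol $i^kq(x,\xi)$, where $q\not\equiv0$ is real and a homogeneous polynomial of degree $k$ in $\xi$. The symbol of order $k+1$ of $[K,\Delta]$ is a nonzero constant times $\{q,|\xi|_g^2\}$. By (8.2), $[K,\Delta]$ has order at most $2<k+1$, so $\{q,|\xi|_g^2\}=0$; that is, $q$ is constant along the geodesic flow. The geodesic through any $(x,\xi)\in S^*M$ meets $O$ by (5.1), and over $O$ we have $q=0$. So $q\equiv0$, a contradiction.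

**Step 2.** We identify $m$. By Step 1, $K=X+c$ with a smooth real vector field $X$ and a smooth function $c$, both vanishing on $O$. (Skewness gives $c=\frac12\operatorname{div}X$, but we do not need this.) By (2.3), $[K,\Delta]=\Delta'_{L_Xg}+[c,\Delta]$, and $[c,\Delta]$ has order at most $1$. So the second order part of $[K,\Delta]$ is $-(L_Xg)^{ij}\partial_i\partial_j$. By (8.2) it is also $-m^{ij}\partial_i\partial_j$. Hence $m=L_Xg$ with $X=0$ on $O$. This proves Theorem 2, and by Section 3 also the assertions of Theorem 1 under (G). $\square$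

## 11. Condition c) implies (G)

Condition c) is informal, so we verify (G) under each of three natural readings. Let $d_{in}$ be the intrinsic distance of $\bar\Omega$, the infimum of $g$-lengths of Lipschitz curves in $\bar\Omega$; clearly $d\le d_{in}$ on $\bar\Omega$. In each reading $\operatorname{diam}_g(\Omega)$ may be computed with $d$ or with $d_{in}$. The manifold $(\mathbb R^n,g)$ is complete.

**Reading (c1).** *For every $p\in\bar\Omega$, $\exp_p$ is a diffeomorphism on a ball of radius $R>\operatorname{diam}_g(\Omega)$ of $T_p\mathbb R^n$.* Let $|\xi|<R$ and $q=\exp_p\xi$. A minimizing geodesic from $p$ to $q$ has initial vector $\xi'$ with $|\xi'|\le|\xi|<R$ and $\exp_p\xi'=q$, so $\xi'=\xi$ by injectivity. Thus geodesics from $p$ of length $<R$ minimize. If $\bar\Omega$ contained a geodesic segment from $p$ of length $\ge T>\operatorname{diam}_g(\Omega)$, then its subsegment from $p$ of length $\ell\in(\operatorname{diam}_g(\Omega),\min(R,T))$ would join two points of $\bar\Omega$ at distance $d=\ell>\operatorname{diam}_g(\Omega)$. This is absurd, also when the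 diameter is computed with $d_{in}\ge d$.

**Reading (c2).** *For every $p\in\bar\Omega$, $\exp_p$ is a diffeomorphism of $\exp_p^{-1}(\bar\Omega)$ onto $\bar\Omega$.* Then any $p,q\in\bar\Omega$ are joined by exactly one geodesic of $(\mathbb R^n,g)$, which must be the minimizing one. So a geodesic segment in $\bar\Omega$ from $p$ to $q$ has length $d(p,q)\le\operatorname{diam}_g(\Omega)<T$.

**Reading (c3).** *For every $p\in\bar\Omega$, $\exp_p$ is a diffeomorphism of $\mathcal U_p=\{\xi:\exp_p(t\xi)\in\bar\Omega,\ 0\le t\le1\}$ onto $\bar\Omega$.* This takes several steps.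

**Step 1.** We show that geodesic segments in $\bar\Omega$ realize $d_{in}$. Let $q=\exp_p\xi$ with $\xi\in\mathcal U_p$. A Lipschitz curve in $\bar\Omega$ from $p$ to $q$ lifts through $\exp_p$ to a Lipschitz curve $\xi(t)$ in $\mathcal U_p$ from $0$ to $\xi$. By the Gauss lemma the speed of $\exp_p\xi(t)$ is at least $\big|\frac{d}{dt}|\xi(t)|\big|$ for almost all $t$, so the curve has length at least $|\xi|$. Hence $d_{in}(p,q)=|\xi|$, and all geodesic segments in $\bar\Omega$ have length at most $\sup d_{in}$. If $\operatorname{diam}_g$ is computed with $d_{in}$, this is (G). For the other case it suffices to prove $d=d_{in}$ on $\bar\Omega$.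

**Step 2.** We show that the boundary is convex to second order. Let $r$ be a smooth defining function: $r<0$ in $\Omega$, $r=0\ne dr$ on $\partial\Omega$, $r>0$ outside $\bar\Omega$. Suppose $\operatorname{Hess}_gr(e,e)<0$ for a unit vector $e\in T_p\partial\Omega$. Then $\operatorname{Hess}_gr(e',e')<0$ for all $e'$ in a neighborhood $W$ of $e$ in the unit sphere bundle. Let $c$ be a curve in $\partial\Omega$ with $c(0)=p$, $c'(0)=e$, and let $\sigma_\varepsilon$ be the geodesic in $\bar\Omega$ from $c(-\varepsilon)$ to $c(\varepsilon)$, which exists by (c3). By Step 1 its length is $d_{in}(c(-\varepsilon),c(\varepsilon))\le\operatorname{length}(c|_{[-\varepsilon,\varepsilon]})\to0$. So for small $\varepsilon$ it is the unique short geodesic of $(\mathbb R^n,g)$ between these points. The map $(x,y)\mapsto\exp_x^{-1}y$ is smooth near the diagonal, hence $\frac1{2\varepsilon}\exp_{c(-\varepsilon)}^{-1}c(\varepsilon)\to e$, and for small $\varepsilon$ all unit tangent vectors of $\sigma_\varepsilon$ lie in $W$. Then $(r\circ\sigma_\varepsilon)''=\operatorname{Hess}_gr(\sigma_\varepsilon',\sigma_\varepsilon')<0$,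 so $r\circ\sigma_\varepsilon$ is strictly concave. It vanishes at both ends, so $r>0$ inside $\sigma_\varepsilon$, contradicting $\sigma_\varepsilon\subset\bar\Omega$. Thus $\operatorname{Hess}_gr\ge0$ on $T\partial\Omega$. Since $g-\boldsymbol e$ vanishes to infinite order on $\partial\Omega$, also $\operatorname{Hess}_{\boldsymbol e}r\ge0$ on $T\partial\Omega$.

**Step 3.** We show that $\bar\Omega$ is a convex subset of euclidean space. Near a boundary point choose euclidean coordinates in which $\bar\Omega=\{y_n\ge\phi(y')\}$ in a cylinder $N=\{|y'|<a,|y_n|<h\}$. There $r=\kappa(\phi(y')-y_n)$ with $\kappa>0$. On a tangent vector $e$ of $\partial\Omega$ with component $e'$ in the $y'$ variables, the terms with derivatives of $\kappa$ drop out, because $\phi-y_n$ and its derivative along $e$ vanish, so $\operatorname{Hess}_{\boldsymbol e}r(e,e)=\kappa\operatorname{Hess}\phi(e',e')$. Hence $\phi$ is convex, and $\bar\Omega\cap N$ is convex. So every point of $\bar\Omega$ has a neighborhood whose intersection with $\bar\Omega$ is convex. Let $x,y\in\bar\Omega$. As $\bar\Omega$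 is compact, connected and locally convex, $x$ and $y$ are joined by a rectifiable curve in $\bar\Omega$, and by the Arzelà–Ascoli theorem there is a euclidean-shortest one. Each of its short subarcs is shortest and lies in a convex part of $\bar\Omega$, hence is a line segment. Parametrized by arc length, the curve is locally affine, so it is affine, and the segment from $x$ to $y$ lies in $\bar\Omega$.

**Step 4.** We show $d_{in}\le d$ on $\bar\Omega$ by projecting. Let $\pi$ be the euclidean nearest point projection onto the convex set $\bar\Omega$; it is $1$-Lipschitz. Let $c$ be a piecewise $C^1$ curve in $\mathbb R^n$ with ends in $\bar\Omega$. At almost every $t$ with $c(t)\in\bar\Omega$, $t$ is a density point of this set of times and $\pi\circ c$ is differentiable there, so $(\pi\circ c)'=c'$. Where $c(t)\notin\bar\Omega$, we have $\pi(c(t))\in\partial\Omega$, the metric is $\boldsymbol e$ at both $c(t)$ and $\pi(c(t))$, and $|(\pi\circ c)'|\le|c'|$ almost everywhere. So $\pi\circ c$ is a Lipschitz curve in $\bar\Omega$ that is not longer than $c$. Hence $d_{in}\le d$,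 so $d_{in}=d$ on $\bar\Omega$, and (G) follows. $\square$

This completes the proof of Theorem 1, and the conjecture is true.

## 12. Observation times that are too short

We prove Theorem 3. Let $T<2\rho$ and $U=\{x\in\Omega:d(x,\partial\Omega)>T/2\}$, which is nonempty and open. On the string of Section 1 with $T<1$ this is the part of the interval that a signal cannot reach and return from within time $T$.

**Step 1.** We show that $\Lambda_g'(m)=0$ for every smooth $m$ with compact support in $U$. Let $\operatorname{supp}m\subset\{d(\cdot,\partial\Omega)\ge T/2+\delta\}$, $\delta>0$. By finite speed $u(\cdot,t)$ is supported in $\{d(\cdot,\partial\Omega)\le t\}$, so $\Delta_m'u$ lives where $t\ge T/2+\delta$ and $d(\cdot,\partial\Omega)\ge T/2+\delta$. Again by finite speed, at a time $t\le T$ the function $v$ is supported where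
$$d(\cdot,\partial\Omega)\ge(T/2+\delta)-(t-T/2-\delta)\ge2\delta .$$
So $v=0$ near $\Gamma$, and $\Lambda_g'(m)f=\partial_\nu v|_\Gamma=0$.

**Step 2.** We find elements of the kernel that are not Lie derivatives. Let $0\le\varphi\in C_0^\infty(U)$, $\varphi\not\equiv0$, $m=\varphi g$. By Step 1, $\Lambda_g'(m)=0$. If $m=L_Xg$ with $X\in\Gamma_0(T\bar\Omega)$, taking traces and integrating would give $n\int\varphi\,v_g=2\int\operatorname{div}X\,v_g=0$, a contradiction.

**Step 3.** We look for divergence free tensors supported in $U$. For $g=\boldsymbol e$ formula (2.1) already gives them: for $0\ne\varphi\in C_0^\infty(U)$ the tensor $\nabla^2\varphi-(\Delta\varphi)\boldsymbol e$ is divergence free, and it is nonzero, since its trace $(1-n)\Delta\varphi$ is not identically zero. It is $Q^*\varphi$, where $Qh=\partial_i\partial_jh_{ij}-\Delta\operatorname{tr}h$ is the linearization of the scalar curvature at $\boldsymbol e$; and $Q(L_X\boldsymbol e)=0$ because the scalar curvature of all $\psi^*\boldsymbol e$ is zero. For general $g$ we need a differential operator $Q$ that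 annihilates Lie derivatives.

Let $I_j(g)=\Delta_g^j\operatorname{scal}_g$, $j=0,\dots,n$, with linearizations $I_j'$ at $g$. Differentiating $I_j(\psi_s^*g)=\psi_s^*I_j(g)$ along the flow of $X$ gives $I_j'(L_Xg)=X(I_j)$. The differentials $dI_0,\dots,dI_n$ are $n+1$ covector fields in dimension $n$. Near a point of $U$ where their rank is maximal over $U$, the rank is constant, because it cannot drop nearby. There the relations among them, the kernel of $(c_j)\mapsto\sum c_jdI_j$, form a smooth vector bundle of positive rank. So on some open subset of $U$ there are smooth $c_j$, not all identically zero, with $\sum_jc_j\,dI_j=0$. Let $J$ be the largest index with $c_J\not\equiv0$, and restrict to a ball $B\subset U$ on which $c_J$ has no zero. Put $Q=\sum_{j\le J}c_jI_j'$. Then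
$$Q(L_Xg)=\sum_{j\le J}c_j\,dI_j(X)=0\quad\text{for all vector fields }X\text{ on }B.\tag{12.1}$$

**Step 4.** We compute the principal symbol of $Q$, to be sure that $Q$ is not degenerate. Recall $\operatorname{scal}'(h)=\operatorname{div}\operatorname{div}h-\Delta\operatorname{tr}h-\langle\mathrm{Ric},h\rangle$. We have
$$I_J'(h)=\Delta^J\operatorname{scal}'(h)+\sum_{a+b=J-1}\Delta^a\Delta_h'\Delta^b\operatorname{scal}_g .$$
By (2.2) the coefficients of $\Delta_h'$ contain at most first derivatives of $h$, so the sum has order at most $2(J-1)+1=2J-1$ in $h$. For $j<J$ the operator $I_j'$ has order at most $2j+2\le2J$. So $Q$ has order $2J+2$, with principal symbol a nonzero multiple of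
$$c_J|\xi|^{2J}\big(h(\xi^\sharp,\xi^\sharp)-|\xi|^2\operatorname{tr}h\big).$$
For $x\in B$, $\xi\ne0$, this is a nonzero functional of $h$: take $h=\eta\otimes\eta$ with $0\ne\eta\perp\xi$, which exists as $n\ge2$.

**Step 5.** We conclude. Let $Q^*$ be the formal adjoint of $Q$ with respect to $v_g$ and the pointwise inner product $\operatorname{tr}(\hat m\circ\hat l)$. For $\varphi\in C_0^\infty(B)$, $m=Q^*\varphi$ is a smooth symmetric 2-tensor with compact support in $B\subset U$, so $\Lambda_g'(m)=0$ by Step 1. For every $X\in\Gamma_0(T\bar\Omega)$, by (12.1),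
$$\langle X,(A_g')^*m\rangle=\langle\langle L_Xg,Q^*\varphi\rangle\rangle=\frac1n\int\varphi\,Q(L_Xg)\,v_g=0 ,$$
so $(A_g')^*m=0$. The principal symbol of $Q^*$ vanishes nowhere for $\xi\ne0$. Hence, on any ball $B'\subset B$, for $0\ne\chi\in C_0^\infty(B')$ and a smooth real $f$ with $df\ne0$ on $B'$, the leading term of $Q^*(\chi e^{i\lambda f})$, of size $\lambda^{2J+2}$, is nonzero for large $\lambda$. So $Q^*$ is nonzero on the real or on the imaginary part of $\chi e^{i\lambda f}$. Choosing infinitely many disjoint balls $B'$ in $B$ and one such $\varphi$ in each, we obtain infinitely many nonzero tensors $Q^*\varphi$ with disjoint supports, which are linearly independent. $\square$
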